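\title{Tent maps with different slopes and homeomorphic cores}

\begin{abstract}
For $s\in(1,2]$ let $X_s'$ be the inverse limit of the tent map $T_s(x)=\min\{sx,s(1-x)\}$ restricted to its core interval $[T_s^2(\frac12),T_s(\frac12)]$. The Core Ingram Conjecture asserts that $X_s'$ and $X_{\tilde s}'$ are not homeomorphic when $\sqrt2<s<\tilde s\le2$. We disprove it. There is a perfect compact set $\mathcal C\subset[1.76,1.78]$ and a dense $G_\delta$ subset $\mathcal U$ of $\mathcal C$ such that all the spaces $X_s'$, $s\in\mathcal U$, are homeomorphic. For these slopes, every composition of tent maps of varying slopes is uniformly approximated by left factors of iterates of the core map, and the complementary right factors are again such compositions. A back-and-forth construction then gives the homeomorphisms.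
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $I$ be a compact interval and $g:I\to I$ a continuous map. The \emph{inverse limit} $\varprojlim(I,g)$ is the space of backward orbits of $g$,
$$\varprojlim(I,g)=\{(x_0,x_1,x_2,\dots)\in I^{\mathbb N}:\ g(x_k)=x_{k-1}\ \text{for all }k\ge1\},$$
with the product topology. It is compact and metrizable, and it carries the \emph{shift homeomorphism} $\hat g(x_0,x_1,\dots)=(g(x_0),x_0,x_1,\dots)$, which the projection $x\mapsto x_0$ carries to $g$. The space together with the shift is an invertible model of the dynamics of $g$. How much does the space remember when the shift is taken away? Something is certainly lost: keeping only every $n$-th coordinate shows that $g$ and $g^n$ have homeomorphic inverse limits.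

We study this question for the tent maps $T_s:[0,1]\to[0,1]$,
$$T_s(x)=\min\{sx,\,s(1-x)\},\qquad s\in(1,2].$$
Put $b_1=T_s(\frac12)=\frac s2$ and $b_2=T_s^2(\frac12)=s(1-\frac s2)$. The map $T_s$ sends both $[0,b_1]$ and the \emph{core interval} $[b_2,b_1]$ to themselves. Let
$$X_s=\varprojlim([0,b_1],T_s),\qquad X_s'=\varprojlim([b_2,b_1],T_s).$$
The subspace $X_s'$ is the \emph{core} of $X_s$. For $s=2$ the core interval is $[0,1]$ and $X_2'=X_2$. For $1<s<2$ we have $b_2>0$, and $X_s$ is the union of $X_s'$ and a ray $\mathfrak C$, the arc-component of the point $(0,0,0,\dots)$; this ray is disjoint from $X_s'$ and compactifies on $X_s'$. The Ingram conjecture, proved by Barge, Bruin and \v{S}timac, states that $X_s$ and $X_{\tilde s}$ are not homeomorphic if $1<s<\tilde s\le2$. The following question about cores is posed in \cite{ILS}.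

\begin{quote}
\textbf{Core Ingram Conjecture.} Is it true that $X_s'$ and $X_{\tilde s}'$ are not homeomorphic whenever $\sqrt2<s<\tilde s\le2$?
\end{quote}

The bound $\sqrt2$ separates two kinds of dynamics on the core interval. Let $q=\frac s{1+s}$ be the nonzero fixed point. Then $T_s[q,b_1]=[b_2,q]$, and $T_s(b_2)=sb_2\ge q$ is equivalent to $(s-1)(2-s^2)\ge0$. So for $s\le\sqrt2$ the map $T_s$ interchanges $[b_2,q]$ and $[q,b_1]$, whereas for $s>\sqrt2$ every subinterval of the core interval is eventually mapped onto the whole of it (see the proof of Lemma~\ref{lem:dense}, which uses only $s^2>2$).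

One would guess that the answer is yes. The maps $T_s|_{[b_2,b_1]}$ are pairwise non-conjugate, because their topological entropies $\log s$ differ. And the part of $X_s$ outside the core looks inessential: a point $y<b_2$ has only the preimage $y/s$ in $[0,b_1]$, since $1-y/s>1-b_2/s=b_1$, so a backward orbit that leaves the core interval continues as $y,y/s,y/s^2,\dots$. It is tempting to conclude that whatever distinguishes $X_s$ from $X_{\tilde s}$ is already present in the cores. The guess is wrong.

\begin{theorem}\label{thm:counter}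
There are $\sqrt2<s<\tilde s<2$ such that $X_s'$ and $X'_{\tilde s}$ are homeomorphic.
\end{theorem}

\begin{theorem}\label{thm:main}
There is a nonempty compact perfect set $\mathcal C\subset[1.76,1.78]$ and a dense $G_\delta$ subset $\mathcal U$ of $\mathcal C$ (so $\mathcal U$ is uncountable) such that all the cores $X_s'$, $s\in\mathcal U$, are homeomorphic to each other.
\end{theorem}

\begin{corollary}\label{cor:entropy}
If $s\in\mathcal U$, then for every $t\in\mathcal U$ and $n\ge1$ the core $X_s'$ has a self-homeomorphism of topological entropy $n\log t$.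
\end{corollary}

Theorem~\ref{thm:counter} follows from Theorem~\ref{thm:main} by taking two points of $\mathcal U\subset[1.76,1.78]\subset(\sqrt2,2)$. For $s\ne\tilde s$ in $\mathcal U$, no homeomorphism $X_s'\to X'_{\tilde s}$ extends over the rays to a homeomorphism $X_s\to X_{\tilde s}$, since by the theorem of Barge, Bruin and \v{S}timac there is no homeomorphism $X_s\to X_{\tilde s}$ at all.

The proof rests on one property of a slope $s$, called universality in Section~\ref{sec:zigzag}: every composition of tent maps of arbitrary slopes is approximately a left factor of an iterate of the core map, and the complementary factor is again such a composition. Section~\ref{sec:zigzag} shows that any two universal slopes have homeomorphic cores. Section~\ref{sec:small} shows, for the second iterate, the two mechanisms behind universality: a high iterate restricted to a tiny interval next to the turning point looks like a composition of tent maps of other slopes, and the whole core interval can be folded onto that tiny interval without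 changing the iterate. Sections~\ref{sec:trim} and~\ref{sec:ladder} turn these mechanisms into a finite condition on the orbit of the turning point. Section~\ref{sec:param} finds parameters that satisfy the condition, and Section~\ref{sec:proofs} finishes with the Baire category theorem.

\section{Reduction to universal slopes}\label{sec:zigzag}

\subsection*{Tent maps on the unit interval}
To compose core maps of different slopes we place them all on $[0,1]$. For $t\in[1,2]$ put
$$c(t)=1-\frac1t,\qquad f_t(y)=1-t\,|y-c(t)|\qquad(y\in[0,1]).$$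
Since $|y-c(t)|\le\max(1-\frac1t,\frac1t)=\frac1t$, the map $f_t$ sends $[0,1]$ into $[0,1]$. Explicitly, $f_t(y)=2-t+ty$ for $y\le c(t)$ and $f_t(y)=t(1-y)$ for $y\ge c(t)$, so $f_t(0)=2-t$, $f_t(c(t))=1$, $f_t(1)=0$, and $f_t$ is onto. The extreme members are the flip $f_1(y)=1-y$ and the full tent map $f_2$.

For $s\in(1,2]$ let $A_s$ be the increasing affine map with $A_s(b_2)=0$ and $A_s(b_1)=1$. Since $\frac12-b_2=\frac{(s-1)^2}2$ and $b_1-b_2=\frac{s(s-1)}2$, we have $A_s(\frac12)=1-\frac1s=c(s)$. The map $A_sT_sA_s^{-1}$ on $[0,1]$ has slope $s$ to the left of $c(s)$, slope $-s$ to the right, and value $A_s(b_1)=1$ at $c(s)$. So it equals $f_s$. Applying $A_s$ in each coordinate gives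
\begin{equation}\label{eq:normal}
X_s'\cong\varprojlim([0,1],f_s).
\end{equation}

For a word $\sigma=(\sigma_1,\dots,\sigma_T)\in[1,2]^T$, $T\ge1$, let
$$F_\sigma=f_{\sigma_1}\circ f_{\sigma_2}\circ\cdots\circ f_{\sigma_T},$$
and let $\mathcal F$ be the set of all such maps. Every element of $\mathcal F$ is Lipschitz, and $\mathrm{id}=f_1\circ f_1\in\mathcal F$. For fixed $T$ the map $(\sigma,y)\mapsto F_\sigma(y)$ is continuous on the compact set $[1,2]^T\times[0,1]$, hence uniformly continuous; so $F_\sigma$ depends continuously on $\sigma$ in the sup norm $\|\cdot\|$. We write $\operatorname{Lip}(g)$ for the least Lipschitz constant of $g$, and we often write compositions as products.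

\subsection*{Zigzags}
For continuous maps $g_1,g_2,\dots$ of $[0,1]$ to itself let $\varprojlim(g_1,g_2,\dots)$ be the space of sequences $(x_k)_{k\ge0}$ in $[0,1]$ with $x_{k-1}=g_k(x_k)$ for $k\ge1$. If $0\le k_0<k_1<\cdots$, then $(x_k)\mapsto(x_{k_j})_{j\ge0}$ is a homeomorphism onto the inverse limit of the maps $g_{k_{j-1}+1}\circ\cdots\circ g_{k_j}$, $j\ge1$: it is continuous, it is bijective because the omitted coordinates are determined by the retained ones, and the spaces are compact Hausdorff. We call this \emph{telescoping}. In particular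
\begin{equation}\label{eq:tele}
\varprojlim([0,1],g)\cong\varprojlim(g^{n_1},g^{n_2},\dots)\qquad\text{for all }n_1,n_2,\dots\ge1 .
\end{equation}

Telescoping suggests how to compare two maps $f$ and $g$. Consider copies $I_0,I_1,\dots$ of $[0,1]$ and maps
$$I_0\xleftarrow{\ \gamma_1\ }I_1\xleftarrow{\ \gamma_2\ }I_2\xleftarrow{\ \gamma_3\ }I_3\xleftarrow{\ \gamma_4\ }\cdots .$$
If $\gamma_1\gamma_2,\gamma_3\gamma_4,\dots$ are iterates of $f$ and $\gamma_2\gamma_3,\gamma_4\gamma_5,\dots$ are iterates of $g$, then telescoping along the even and along the odd levels shows that both $\varprojlim([0,1],f)$ and $\varprojlim([0,1],g)$ are homeomorphic to $\varprojlim(\gamma_1,\gamma_2,\dots)$. We shall only be able to arrange these identities approximately. That suffices if the error made at level $k$ stays small after it has been transported down to the lower levels.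

\begin{lemma}\label{lem:zigzag}
Let $\gamma_k,\Gamma_k:[0,1]\to[0,1]$, $k\ge1$, be Lipschitz maps, and put
$$B_k=\prod_{i=1}^k\max(1,\operatorname{Lip}\gamma_i)\max(1,\operatorname{Lip}\Gamma_i),\qquad \delta_k=\|\gamma_k\gamma_{k+1}-\Gamma_k\| .$$
If $\delta_k\le2^{-k}/B_k$ for all $k\ge1$, then $\varprojlim(\Gamma_1,\Gamma_3,\Gamma_5,\dots)\cong\varprojlim(\Gamma_2,\Gamma_4,\Gamma_6,\dots)$.
\end{lemma}

\begin{proof}
Regard $\gamma_k$ as a map $I_k\to I_{k-1}$ and $\Gamma_k$ as a map $I_{k+1}\to I_{k-1}$. For $p\in\{0,1\}$ let $Z^p$ be the space of sequences $(x_j)$, indexed by the integers $j\ge0$ with $j\equiv p\pmod2$, such that $x_j=\Gamma_{j+1}(x_{j+2})$. Then $Z^0$ and $Z^1$ are the two spaces in the statement. For $j\le k$ of the same parity let $\Gamma_{j,k}=\Gamma_{j+1}\Gamma_{j+3}\cdots\Gamma_{k-1}:I_k\to I_j$, with $\Gamma_{j,j}=\mathrm{id}$.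

\emph{The maps.} Let $x\in Z^p$ and let $j\le k$ both have the parity opposite to $p$. Put $u_{j,k}(x)=\Gamma_{j,k}\gamma_{k+1}(x_{k+1})$. Since $x_{k+1}=\Gamma_{k+2}(x_{k+3})$,
$$u_{j,k}(x)=\Gamma_{j,k}\,\gamma_{k+1}\Gamma_{k+2}(x_{k+3}),\qquad u_{j,k+2}(x)=\Gamma_{j,k}\,\Gamma_{k+1}\gamma_{k+3}(x_{k+3}).$$
The map $\gamma_{k+1}\gamma_{k+2}\gamma_{k+3}$ is within $\operatorname{Lip}(\gamma_{k+1})\delta_{k+2}$ of $\gamma_{k+1}\Gamma_{k+2}$ and within $\delta_{k+1}$ of $\Gamma_{k+1}\gamma_{k+3}$. Hence
\begin{equation}\label{eq:zig}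
|u_{j,k}(x)-u_{j,k+2}(x)|\le\operatorname{Lip}(\Gamma_{j,k})\bigl(\operatorname{Lip}(\gamma_{k+1})\delta_{k+2}+\delta_{k+1}\bigr)\le2^{-k-2}+2^{-k-1}.
\end{equation}
So $u_{j,k}$ converges uniformly on $Z^p$, as $k\to\infty$, to a continuous function $\phi_j$. From $u_{j,k}=\Gamma_{j+1}u_{j+2,k}$ for $k\ge j+2$ we get $\phi_j=\Gamma_{j+1}\phi_{j+2}$. Thus the functions $\phi_j$ are the coordinates of a continuous map $\Phi^p:Z^p\to Z^{1-p}$.

\emph{The maps are inverse to each other.} Let $x\in Z^p$, $y=\Phi^p(x)$, and let $j\le k$ have the parity of $p$. The $j$-th coordinate of $\Phi^{1-p}(y)$ is the limit of $\Gamma_{j,k}\gamma_{k+1}(y_{k+1})$ as $k\to\infty$. Now $y_{k+1}=\lim_lu_{k+1,l}(x)$ and $u_{k+1,k+1}(x)=\gamma_{k+2}(x_{k+2})$, so by the first inequality in \eqref{eq:zig}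
$$|y_{k+1}-\gamma_{k+2}(x_{k+2})|\le\sum_{l=k+1,\,k+3,\dots}\operatorname{Lip}(\Gamma_{k+1,l})\bigl(\operatorname{Lip}(\gamma_{l+1})\delta_{l+2}+\delta_{l+1}\bigr).$$
Multiply by $\operatorname{Lip}(\Gamma_{j,k}\gamma_{k+1})$. In the $l$-th term, the coefficients of $\delta_{l+1}$ and $\delta_{l+2}$ are bounded by products of Lipschitz constants of some of the maps $\Gamma_{j+1},\dots,\Gamma_{k-1}$, $\gamma_{k+1}$, $\Gamma_{k+2},\dots,\Gamma_{l-1}$, $\gamma_{l+1}$. These have indices at most $l+1$, and no index is repeated among the $\Gamma$'s or among the $\gamma$'s; so both coefficients are at most $B_{l+1}$. Therefore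
$$|\Gamma_{j,k}\gamma_{k+1}(y_{k+1})-\Gamma_{j,k}\gamma_{k+1}\gamma_{k+2}(x_{k+2})|\le\sum_{l=k+1,\,k+3,\dots}(2^{-l-2}+2^{-l-1})=2^{-k-1}.$$
Replacing $\gamma_{k+1}\gamma_{k+2}$ by $\Gamma_{k+1}$ changes the value by at most $\operatorname{Lip}(\Gamma_{j,k})\delta_{k+1}\le2^{-k-1}$, and $\Gamma_{j,k}\Gamma_{k+1}(x_{k+2})=x_j$. Letting $k\to\infty$ gives $\Phi^{1-p}\Phi^p(x)=x$, for $p=0$ and for $p=1$.
\end{proof}

To build a zigzag one level at a time, suppose $\gamma_k$ is a left factor of an iterate of $f$, say $\gamma_kG_k=f^n$. We need $\gamma_{k+1}$ close to $G_k$, and $\gamma_{k+1}$ must be a left factor of an iterate of $g$. For the construction to continue, the complementary factors $G_k$ have to stay in a class of maps all of whose members can be approximated. The class $\mathcal F$ serves.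

\begin{definition}\label{def:universal}
A slope $s\in(1,2]$ is \emph{universal} if for every $F\in\mathcal F$ and every $\varepsilon>0$ there are $n\ge1$ and $\beta,G\in\mathcal F$ with
$$\|\beta-F\|<\varepsilon,\qquad \beta\circ G=f_s^{\,n}.$$
\end{definition}

\begin{proposition}\label{prop:backforth}
If $s$ and $\tilde s$ are universal, then $X_s'\cong X'_{\tilde s}$.
\end{proposition}

\begin{proof}
Let $g_k=f_s$ for odd $k$ and $g_k=f_{\tilde s}$ for even $k$. Put $G_0=\mathrm{id}$ and $\varepsilon_1=1$. For $k=1,2,\dots$, universality applied to $F=G_{k-1}$ and $\varepsilon_k$ gives $n_k\ge1$ and $\gamma_k,G_k\in\mathcal F$ with $\|\gamma_k-G_{k-1}\|<\varepsilon_k$ and $\gamma_kG_k=g_k^{n_k}$. Put $\Gamma_k=g_k^{n_k}$. At this stage the number $B_k$ of Lemma~\ref{lem:zigzag} is known, and we set $\varepsilon_{k+1}=2^{-k}B_k^{-2}$. Then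
$$\|\gamma_k\gamma_{k+1}-\Gamma_k\|=\|\gamma_k\gamma_{k+1}-\gamma_kG_k\|\le\operatorname{Lip}(\gamma_k)\,\varepsilon_{k+1}\le2^{-k}/B_k .$$
Lemma~\ref{lem:zigzag}, \eqref{eq:tele} and \eqref{eq:normal} give $X_s'\cong\varprojlim(\Gamma_1,\Gamma_3,\dots)\cong\varprojlim(\Gamma_2,\Gamma_4,\dots)\cong X'_{\tilde s}$.
\end{proof}

It remains to find many universal slopes.

\section{Slopes and folds inside an iterate}\label{sec:small}

From now on $s$ lies in the interval $\Lambda=(1.76,1.78)$, and we write $f=f_s$, $c=c(s)$, $c_n=f^n(c)$. Each $c_n$ is a continuous function of $s$, and $c_1=1$, $c_2=0$, $c_3=2-s$. Let $r=\frac s{1+s}$ be the fixed point of $f$; then $r-c=\frac1{s(s+1)}$. Let $R(y)=1-\frac ys$ be the right inverse branch, so that $f\circ R=\mathrm{id}$ on $[0,1]$ and $R$ maps $(0,1)$ onto $(c,1)$. We have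
\begin{equation}\label{eq:R}
R(y)-r=-\frac1s\,(y-r),\qquad R^2(y)=c+\frac y{s^2}.
\end{equation}
For $s\in\Lambda$,
\begin{equation}\label{eq:num}
0.43<c<0.44,\qquad \frac1{s^2}<0.323,\qquad \frac c{s^2}<0.15,\qquad r-c>0.2,\qquad c_3<0.24 .
\end{equation}
We write $\langle a,b\rangle$ for the closed interval with endpoints $a$ and $b$ in either order, and $|J|$ for the length of an interval $J$. Two elementary facts are used throughout.

\begin{itemize}
\item[(A)] The map $f^t$ is injective on an interval $J$ if and only if none of $J,f(J),\dots,f^{t-1}(J)$ has $c$ in its interior; in that case $f^t|_J$ is affine with slope $\pm s^t$. (If $i$ is the least index with $c$ in the interior of $f^i(J)$, then $f^i|_J$ is affine and $f^{i+1}$ identifies two points of $J$.)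
\item[(B)] If two points of $[0,1]$ have the same distance from $c$, they have the same image under $f$. Consequently, if $f^t$ is injective on an interval $[e-d,e+d]\subset[0,1]$ and $f^t(e)=c$, where $t\ge0$, then $f^n(e+u)=f^n(e-u)$ for $|u|\le d$ and all $n>t$.
\end{itemize}

\subsection*{Other slopes}
Suppose an iterate $f^v$ stretches an interval affinely across $c$. The next application of $f$ folds the image at $c$, and in rescaled coordinates this fold is a tent map whose slope is determined by the lengths on the two sides of $c$, not by $s$. For $0<a\le1-c$ let $E_a(y)=c+(1-y)a$, the decreasing parametrization of $[c,c+a]$.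

\begin{lemma}\label{lem:slope}
Let $v\ge1$ and $a,a'\in(0,1-c]$. Suppose that $f^v$ is affine on $[c,c+a']$ with slope $-s^v$, that $c_v=c+a$, and that $\sigma=s^va'/a$ lies in $[1,2]$. Then $f^{v+1}E_{a'}=fE_af_\sigma$.
\end{lemma}

\begin{proof}
We have $f^v(E_{a'}(y))-c=a-s^v(1-y)a'=a\,(1-\sigma(1-y))$, and
$$E_a(f_\sigma(y))-c=a\,(1-f_\sigma(y))=a\sigma\,|y-c(\sigma)|=a\,|1-\sigma(1-y)| .$$
So the two points lie in $[0,1]$ at the same distance from $c$, and (B) applies.
\end{proof}

\begin{example}\label{ex:slope}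
Take $v=1$ and $a=1-c=\frac1s$. Then $E_a=R$, so $fE_a=\mathrm{id}$. For $\sigma\in[1,s]$ and $a'=\sigma/s^2\le\frac1s$ the lemma gives $f_s^2E_{a'}=f_\sigma$. Thus every tent map of slope $\sigma\in[1,s]$ is a rescaled restriction of $f_s^2$.
\end{example}

\subsection*{Folds}
A restriction $\beta=f^m\Theta$, where $\Theta$ parametrizes a subinterval $H$, is a left factor of $f^m$ as soon as there is a map $\Phi:[0,1]\to H$ with $f^m\Phi=f^m$. We build $\Phi$ by folding end pieces inward at points about which $f^m$ is symmetric. Folding alternately at the left and at the right end produces, in rescaled coordinates, exactly a composition of tent maps.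

\begin{lemma}\label{lem:fold}
Let $p_{-1}=0$, $p_0=1$, and let $p_1,\dots,p_n$, $n\ge1$, satisfy
$$p_j\in\langle p_{j-2},p_{j-1}\rangle,\qquad |p_j-p_{j-2}|\le|p_j-p_{j-1}|\qquad(1\le j\le n).$$
Put $K_j=\langle p_{j-1},p_j\rangle$. Then $|K_j|>0$ and $\tau_j=|K_{j-1}|/|K_j|\in[1,2]$. Let $\Theta$ be the affine map with $\Theta(0)=p_{n-1}$, $\Theta(1)=p_n$. If $g:[0,1]\to[0,1]$ satisfies $g(p_j+u)=g(p_j-u)$ for $|u|\le|p_j-p_{j-2}|$ and $1\le j\le n$, then
$$g=g\circ\Theta\circ f_{\tau_n}\circ\cdots\circ f_{\tau_1}.$$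
\end{lemma}

\begin{proof}
The point $p_j$ divides $K_{j-1}$ into $C_j=\langle p_{j-2},p_j\rangle$ and $K_j$, with $|C_j|\le|K_j|$. Hence $|K_j|\ge|K_{j-1}|/2>0$ and $\tau_j=1+|C_j|/|K_j|\in[1,2]$. Let $\rho_j:K_{j-1}\to K_j$ be the identity on $K_j$ and the reflection in $p_j$ on $C_j$; the reflected piece lies in $K_j$ because $|C_j|\le|K_j|$. By hypothesis $g\rho_j=g$ on $K_{j-1}$, so $g=g\rho_n\cdots\rho_1$.

Let $\omega_j:K_j\to[0,1]$ be affine with $\omega_j(p_{j-1})=0$ and $\omega_j(p_j)=1$, that is, $\omega_j(x)=1-|x-p_j|/|K_j|$. Then $\omega_{j-1}(p_j)=|C_j|/|K_{j-1}|=1-1/\tau_j=c(\tau_j)$. For $x\in K_{j-1}$ and $u=\omega_{j-1}(x)$ we have $|\rho_j(x)-p_j|=|x-p_j|=|K_{j-1}|\,|u-c(\tau_j)|$, so $\omega_j\rho_j(x)=1-\tau_j|u-c(\tau_j)|=f_{\tau_j}(u)$. Thus $\omega_j\rho_j\omega_{j-1}^{-1}=f_{\tau_j}$. Since $\omega_0=\mathrm{id}$ and $\omega_n^{-1}=\Theta$, we get $\rho_n\cdots\rho_1=\Theta f_{\tau_n}\cdots f_{\tau_1}$.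
\end{proof}

The case $p_j=p_{j-2}$ is allowed: nothing is folded, $\tau_j=1$, and the flip $f_1$ records only that the two ends exchange roles. So one end may pause while the other is being folded.

\begin{example}\label{ex:fold}
Let $g=f^2$ and $h_0=1/s^2$, so $f(c\pm h_0)=1-\frac1s=c$. Take $p_1=c-h_0$, $p_2=c+h_0$, $p_3=c$, $p_4=c+h_0$ (Figure~\ref{fig:fold}). The piece $[0,p_1]$ has length $c-h_0\le h_0$, because $s(s-1)\le2$, so its mirror image in $p_1$ lies in $[p_1,c]$, and $f^2$ is symmetric about $p_1$ there by (B) with $t=1$. The piece $[p_2,1]$ has length $\frac1s-\frac1{s^2}\le h_0$, because $s\le2$, so its mirror image lies in $[c,p_2]$, and (B) applies again. The fold at $p_3=c$ uses (B) with $t=0$, and $p_4=p_2$ is a pause. The lengths $|K_0|,\dots,|K_4|$ are $1,\frac{s+1}{s^2},\frac2{s^2},\frac1{s^2},\frac1{s^2}$, and $\Theta(y)=c+y/s^2=R^2(y)$, so $f^2\Theta=\mathrm{id}$. Lemma~\ref{lem:fold} gives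
$$f_s^2=f_1\circ f_2\circ f_{(s+1)/2}\circ f_{s^2/(s+1)} .$$
This is the factorization in Definition~\ref{def:universal} for $F=\mathrm{id}$, obtained by folding $[0,1]$ onto $[c,c+h_0]$. Bracketed differently, it shows that $f_1f_2$, a map that does not depend on $s$, is a left factor of $f_s^2$ with complementary factor in $\mathcal F$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.6]
\draw[gray] (0,0) rectangle (1,1);
\draw[thick] (0,0.617)--(0.121,1)--(0.4375,0)--(0.754,1)--(1,0.222);
\draw[dashed,gray] (0.121,-0.37)--(0.121,1) node[above,black]{$c-h_0$};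
\draw[dashed,gray] (0.4375,-0.37)--(0.4375,1) node[above,black]{$c$};
\draw[dashed,gray] (0.754,-0.37)--(0.754,1) node[above,black]{$c+h_0$};
\draw[very thick] (0,-0.08)--(1,-0.08) node[right]{$K_0$};
\draw[very thick] (0.121,-0.16)--(1,-0.16) node[right]{$K_1$};
\draw[very thick] (0.121,-0.24)--(0.754,-0.24) node[right]{$K_2$};
\draw[very thick] (0.4375,-0.32)--(0.754,-0.32) node[right]{$K_3$};
\end{tikzpicture}
\caption{The graph of $f_s^2$ on $[0,1]$ for $s=16/9$, with $c=1-1/s$ and $h_0=1/s^2$. The graph is symmetric about each of its three turning points, so folding $K_0=[0,1]$ successively at $c-h_0$, $c+h_0$ and $c$ onto $K_1$, $K_2$ and $K_3=[c,c+h_0]$ does not change the values of $f_s^2$.}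
\label{fig:fold}
\end{figure}

\subsection*{Combining the two}
To make a given $f_\sigma$ a left factor, we want an interval that realizes $f_\sigma$ as in Example~\ref{ex:slope} and onto which $[0,1]$ folds as in Example~\ref{ex:fold}. The fold points are preimages of $c$, so the natural target is an interval $H=[c,c+h]$ that some $f^v$ maps affinely with $f^v(c+h)=c$. If $c_v=c+a>c$ and $\Theta(y)=c+yh$, then $f^v\Theta=E_a$, and Example~\ref{ex:slope} gives $f^{v+2}\Theta=f_\sigma$ with $\sigma=s^2(c_v-c)$, provided that this number lies in $[1,s]$. Three difficulties appear.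
\begin{enumerate}
\item The slope $\sigma$ is dictated by the orbit of $c$. To prescribe it we must move the parameter $s$ (Section~\ref{sec:param}).
\item To realize a composition of several tent maps, the orbit of $c$ must return at several scales, so that Lemma~\ref{lem:slope} can be applied repeatedly (Section~\ref{sec:ladder}).
\item There is a time budget. If $f^m\Theta$ is the map we want, then all folds must be symmetries of $f^m$ itself. Folds that are symmetries only of $f^{m'}$ with $m'>m$ give the left factor $f^{m'}\Theta=f^{m'-m}(f^m\Theta)$, which is a different map. So we must count how long it takes to fold $[0,1]$ onto $H$ (Section~\ref{sec:trim}).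
\end{enumerate}

\section{Cutting times and the cost of trimming}\label{sec:trim}

\subsection*{Cutting times}
The intervals $[c,c+h]$ described above form a nested sequence, which we construct by following the images of a right neighborhood of $c$ and cutting whenever an image covers $c$. Put $S_0=1$ and $h_0=1/s^2$; then $f$ is injective on $[c,c+h_0]\subset[c,1]$ and $f(c+h_0)=c$. Suppose $S_k\ge1$ and $h_k>0$ are given such that $f^{S_k}$ is injective on $[c,c+h_k]$ and $f^{S_k}(c+h_k)=c$. The image is $\langle c_{S_k},c\rangle$, which has $c$ as an endpoint. By (A), as long as $c$ is not strictly between $c_{S_k+j}$ and $c_j$ for $1\le j<i$, the map $f^{S_k+i}$ is injective on $[c,c+h_k]$, with image $\langle c_{S_k+i},c_i\rangle$ of length $s^{S_k+i}h_k$. This length cannot exceed $1$, so there is a least $i\ge1$ such that $c$ is strictly between $c_{S_k+i}$ and $c_i$. Put $S_{k+1}=S_k+i$, and let $c+h_{k+1}$ be the point of $(c,c+h_k)$ with $f^{S_{k+1}}(c+h_{k+1})=c$.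

The numbers $S_0<S_1<\cdots$ are the \emph{cutting times} of $s$. We also write $h(S_k)=h_k$, and $S^-$ for the cutting time preceding a cutting time $S>1$. Since $h_k\le h_0<c$ by \eqref{eq:num}, the points $c-h_k$ lie in $[0,1]$, and by the symmetry of $f$ about $c$ we have:
\begin{itemize}
\item[(C1)] $h_0>h_1>\cdots>0$, $f^{S_k}(c\pm h_k)=c$, and $f^{S_{k+1}}$ is injective on $[c,c+h_k]$ and on $[c-h_k,c]$.
\item[(C2)] $h(S)=s^{-S}|c_S-c|\le s^{-S}$ for every cutting time $S$.
\item[(C3)] $S_1=2$, $h_1=c/s^2$ and $S_2=3$, since $c_2<c<c_1$ and $c_3<c<c_1$.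
\item[(C4)] If $S$ is a cutting time, $c_{S+1}>c$ and $c_{S+2}>c$, then the next cutting time is $S+2$, since $c_1>c>c_2$.
\item[(C5)] If $v$ is a cutting time with $v^-=v-2$, then $c_v>c$ and $h(v-2)=s^{-v}c_v$. Indeed $f^v(c+h(v-2))=f^2(c)=0$, so $f^v$ maps $[c,c+h(v-2)]$ affinely onto $\langle c_v,0\rangle$, and this interval has $c$ in its interior.
\end{itemize}
Property (C5) says that such a branch of $f^v$ extends beyond $c+h(v)$ as far as possible, until its value reaches $0$. This gives the room needed in Lemma~\ref{lem:slope}.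

\subsection*{Cuts}
We fold the two ends of $[0,1]$ toward $c$ independently, and interleave the folds later. For this, each folded piece should stay on its own side of $c$.

\begin{definition}\label{def:cut}
Let $u,e\in[0,1]$ and $t\ge1$. There is a \emph{cut of order $t$ from $u$ to $e$} if $e$ is strictly between $c$ and $u$, $|u-e|\le|e-c|$, $f^t(e)=c$, and $f^t$ is injective on $\langle2e-u,u\rangle$. For $u,v\in[0,1]\setminus\{c\}$ and $M\ge1$ write $u\Rightarrow_Mv$ if there are $u=e_0,e_1,\dots,e_q=v$, $q\ge0$, and cuts of orders less than $M$ from $e_i$ to $e_{i+1}$ for $0\le i<q$.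
\end{definition}

In a cut, $\langle2e-u,u\rangle\subset\langle c,u\rangle$, and by (B) every $f^n$ with $n>t$ is symmetric about $e$ on this interval. The relation $\Rightarrow_M$ is reflexive and transitive, and $\Rightarrow_M$ implies $\Rightarrow_{M'}$ for $M'\ge M$.

One cannot in general cut directly from $c-h_k$ to $c-h_{k+1}$, because the piece between them may be longer than $h_{k+1}$.

\begin{example}\label{ex:trim}
A cut from $c-h_0$ to $c-h_1$ would need $h_0-h_1\le h_1$, that is $2c\ge1$, which is false. Instead look at the image: $f^2$ maps $[c-h_0,c]$ affinely onto $[0,1]$ with $c\mapsto0$, $c-h_1\mapsto c$, $c-h_0\mapsto1$. In the image there is a cut of order $1$ from $1$ to $c+h_0$ (Example~\ref{ex:fold}). It pulls back to a cut of order $3$ from $c-h_0$ to the point $e$ with $f^2(e)=c+h_0$. Now $\langle e,c-h_1\rangle$ has length $h_0/s^2<c/s^2=h_1$, so there is a cut of order $2$ from $e$ to $c-h_1$. Together with the cut of order $1$ from $0$ to $c-h_0$ this gives $0\Rightarrow_4c-h_1$.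
\end{example}

The general step is the same.

\begin{lemma}\label{lem:pull}
Let $t,M\ge1$ and $v\in[0,1]\setminus\{c\}$. Suppose $f^t$ is injective on $\langle c,v\rangle$ and $c$ is strictly between $c_t$ and $v'=f^t(v)$. Let $z\in\langle c,v\rangle$ be the point with $f^t(z)=c$. If $v'\Rightarrow_My$ and $|y-c|\le|c_t-c|$, then $v\Rightarrow_{t+M}z$.
\end{lemma}

\begin{proof}
The point $z$ is strictly between $c$ and $v$, and $f^t$ restricts to an affine homeomorphism $\theta:\langle z,v\rangle\to\langle c,v'\rangle$ with $\theta(z)=c$. Let $v'=e'_0,\dots,e'_q=y$ be the given points, with cuts of orders $t_i<M$, and put $e_i=\theta^{-1}(e_i')$. Then $e_{i+1}$ is strictly between $z$ and $e_i$, hence strictly between $c$ and $e_i$, and $|e_i-e_{i+1}|\le|e_{i+1}-z|\le|e_{i+1}-c|$. The interval $\langle2e_{i+1}-e_i,e_i\rangle$ is the preimage under $\theta$ of $\langle2e'_{i+1}-e'_i,e'_i\rangle\subset\langle c,v'\rangle$, so $f^{t+t_i}$ is injective on it, and $f^{t+t_i}(e_{i+1})=c$. Thus $v\Rightarrow_{t+M}e_q$.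

Since $y\ne c$, the point $z$ is strictly between $c$ and $e_q$. Moreover $|e_q-z|=s^{-t}|y-c|\le s^{-t}|c_t-c|=|z-c|$, and $f^t$ is injective on $\langle2z-e_q,e_q\rangle\subset\langle c,v\rangle$. This is a cut of order $t<t+M$ from $e_q$ to $z$.
\end{proof}

To reach $c\pm h_{k+1}$ we apply Lemma~\ref{lem:pull} with $t=S_{k+1}$. In the image we must trim $v'$ to within $|c_{S_{k+1}}-c|$ of $c$, and by induction we can trim it to $c\pm h_l$ for any $l\le k$. So we need $h_k<|c_{S_{k+1}}-c|$, and it is cheapest to use the least $l$ that works. If the inequality fails, none of the points $c\pm h_l$, $l\le k$, is close enough and the induction stops.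

\begin{definition}\label{def:regular}
The parameter $s\in\Lambda$ is \emph{regular up to $n$} if $c_j\ne c$ for $1\le j\le n$ and $h_k<|c_{S_{k+1}}-c|$ whenever $S_{k+1}\le n$. It is \emph{regular} if this holds for all $n$. If $s$ is regular up to $n$, define for cutting times $S_k\le n$ the \emph{cost} $M_k=M(S_k)$ by $M_0=2$ and
$$M_{k+1}=\max(M_k,\ S_{k+1}+M_l),\qquad l=\min\{l\le k:\ h_l<|c_{S_{k+1}}-c|\}.$$
\end{definition}

The sequence $M_k$ is nondecreasing. Hence, for cutting times $S'<S\le n$,
\begin{equation}\label{eq:cost}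
h(S')<|c_S-c|\quad\text{implies}\quad M(S)\le\max\bigl(M(S^-),\,S+M(S')\bigr).
\end{equation}
Since $h_0<c=|c_2-c|$, we have $M_1=M(2)=4$, in accordance with Example~\ref{ex:trim}.

\begin{lemma}\label{lem:trim}
If $s$ is regular up to $S_k$, then every $u\in[0,1]$ with $|u-c|>h_k$ satisfies $u\Rightarrow_{M_k}c\pm h_k$, the sign being that of $u-c$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ let $z=c\pm h_0$ be on the side of $u$. Then $f(z)=c$, and $|u-z|\le h_0=|z-c|$ by the two length estimates in Example~\ref{ex:fold}. As $f$ is injective on $\langle c,u\rangle$, this is a cut of order $1<M_0$.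

Assume the statement for all indices up to $k$, let $s$ be regular up to $S_{k+1}$, and let $|u-c|>h_{k+1}$. If $|u-c|>h_k$, put $v=c\pm h_k$, so $u\Rightarrow_{M_k}v$; otherwise put $v=u$. In both cases $v$ is on the side of $u$ and $h_{k+1}<|v-c|\le h_k$. Let $t=S_{k+1}$ and let $z=c\pm h_{k+1}$ be on the same side. By (C1), $f^t$ is injective on $\langle c,v\rangle$ and maps the interior point $z$ to $c$, so $c$ is strictly between $c_t$ and $v'=f^t(v)$. Let $l$ be as in Definition~\ref{def:regular}. If $|v'-c|\le h_l$ put $y=v'$; otherwise let $y=c\pm h_l$ be on the side of $v'$ and use the induction hypothesis. In both cases $v'\Rightarrow_{M_l}y$ and $|y-c|\le h_l<|c_t-c|$. Lemma~\ref{lem:pull} gives $v\Rightarrow_{t+M_l}z$, and so $u\Rightarrow_{M_{k+1}}z$.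
\end{proof}

We shall perturb the parameter many times, and need to know that finitely many of these data survive.

\begin{lemma}\label{lem:stable}
Let $s\in\Lambda$ be regular up to $n$. Then $s$ has a neighborhood in which every $s'$ is regular up to $n$, has the same cutting times up to $n$ as $s$, and satisfies $M(S)(s')\le M(S)(s)$ for these cutting times $S$; and the numbers $h(S)$, $S\le n$, depend continuously on $s'$.
\end{lemma}

\begin{proof}
The signs of $c_j-c$, $1\le j\le n$, are nonzero at $s$, hence constant near $s$, and they determine the cutting times up to $n$. By (C2) the numbers $h(S)$ are continuous. For each $k$ with $S_{k+1}\le n$ the strict inequalities $h_k<|c_{S_{k+1}}-c|$ and $h_l<|c_{S_{k+1}}-c|$, with $l=l(s)$ the index in Definition~\ref{def:regular}, persist. So $s'$ is regular up to $n$ and $l(s')\le l(s)$. By monotonicity and induction on $k$ we get $M_{l(s')}(s')\le M_{l(s)}(s')\le M_{l(s)}(s)$ and $M_k(s')\le M_k(s)$, hence $M_{k+1}(s')\le M_{k+1}(s)$.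
\end{proof}

\section{Ladders}\label{sec:ladder}

To realize a composition $f_{\sigma_1}\cdots f_{\sigma_T}$ we ask for cutting times $1=v_0<v_1<\dots<v_T$ such that $c_{v_i}$ lands at $c+\sigma_ih(v_{i-1})$, a little beyond $c+h(v_{i-1})$. Then $f^{v_{i-1}}$ stretches $[c,c_{v_i}]$ over $[c,c_{v_{i-1}}]$ and overshoots $c$ by the fraction $\sigma_i-1$; this is the situation of Lemma~\ref{lem:slope}. Let
$$W=\{\sigma\in(1,2)^T:\ T\ge1,\ \sigma_1<1.3\}.$$
The words of length $T$ in $W$ form an open subset of $\mathbb R^T$.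

\begin{definition}\label{def:ladder}
A \emph{ladder of height $T\ge1$} for $s\in\Lambda$ is a sequence of cutting times $1=v_0<v_1<\dots<v_T$ such that, with
$$a_i=c_{v_i}-c,\qquad \hat\sigma_i=\frac{a_i}{h(v_{i-1})}\quad(1\le i\le T),\qquad m_i=1+v_0+v_1+\dots+v_i ,$$
the following hold:
\begin{itemize}
\item[(L1)] $s$ is regular up to $v_T$, and $v_i^-=v_i-2$ for $1\le i\le T$;
\item[(L2)] $\hat\sigma=(\hat\sigma_1,\dots,\hat\sigma_T)\in W$;
\item[(L3)] $M(v_T)\le m_T$.
\end{itemize}
We call $\hat\sigma$ the \emph{slope word} of the ladder.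
\end{definition}

Condition (L3) is the time budget: $m_T$ is the time at which $F_{\hat\sigma}$ appears, and $M(v_T)$ is the time needed to fold. The bound $\hat\sigma_1<1.3$ is needed because the first rung lives at the scale of the whole interval, where room is limited. It costs nothing, because $F_\sigma=F_{(1,1,\sigma)}$ for every word $\sigma$.

\begin{proposition}\label{prop:ladder}
Let $v_0<\dots<v_T$ be a ladder for $s$ with slope word $\hat\sigma$. Put $m=m_T$, $h=h(v_T)$ and $\Theta(y)=c+yh$. Then \textup{(a)} $f^m\circ\Theta=F_{\hat\sigma}$, and \textup{(b)} there is $G\in\mathcal F$ with $f^m=F_{\hat\sigma}\circ G$.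
\end{proposition}

\begin{proof}
(a) Put $a_0=c_1-c=\frac1s$ and $m_{-1}=1$. All $a_i$ are positive, so $h(v_i)=s^{-v_i}a_i$ by (C2). By (L2) and \eqref{eq:num}, $a_1<1.3\,h_0<0.42$, and $a_i<2h(v_{i-1})\le2h_1<0.3$ for $i\ge2$, as then $v_{i-1}\ge2$. Hence
\begin{equation}\label{eq:small}
0<a_i<c<1-c\qquad(1\le i\le T).
\end{equation}

Fix $1\le i\le T$ and put $v=v_{i-1}$, $\sigma=\hat\sigma_i$. We claim that $f^v$ is injective on $[c,c+a_i]$. For $i=1$ we have $v=1$ and $[c,c+a_1]\subset[c,1]$. For $i\ge2$ we have $v^-=v-2$, so by (C1) and (C5) the map $f^v$ is injective on $[c,c+h(v-2)]$, where $h(v-2)=s^{-v}(c+a_{i-1})$. Now $a_i=\sigma s^{-v}a_{i-1}$, and $\sigma a_{i-1}<2a_{i-1}<c+a_{i-1}$ by \eqref{eq:small}. So $a_i<h(v-2)$, which proves the claim. Since $f^v(c)=c+a_{i-1}>c=f^v(c+h(v))$ and $h(v)<a_i$, the slope of $f^v$ on $[c,c+a_i]$ is $-s^v$. Also $s^va_i/a_{i-1}=\sigma$. Lemma~\ref{lem:slope} gives $f^{v_{i-1}+1}E_{a_i}=fE_{a_{i-1}}f_{\hat\sigma_i}$. Applying $f^{m_{i-2}-1}$ and using $m_{i-1}=m_{i-2}+v_{i-1}$, we obtain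
$$f^{m_{i-1}}E_{a_i}=f^{m_{i-2}}E_{a_{i-1}}f_{\hat\sigma_i}\qquad(1\le i\le T).$$
Since $f^{m_{-1}}E_{a_0}=fR=\mathrm{id}$, induction gives $f^{m_{T-1}}E_{a_T}=f_{\hat\sigma_1}\cdots f_{\hat\sigma_T}=F_{\hat\sigma}$. Finally, $f^{v_T}$ is affine on $[c,c+h]$ with $c\mapsto c+a_T$ and $c+h\mapsto c$, so $f^{v_T}\Theta=E_{a_T}$, and $f^m\Theta=f^{m_{T-1}}E_{a_T}=F_{\hat\sigma}$.

(b) Both $0$ and $1$ have distance greater than $h_0\ge h$ from $c$. By Lemma~\ref{lem:trim} and (L3), $0\Rightarrow_mc-h$ and $1\Rightarrow_mc+h$. Let $0=\lambda_0,\lambda_1,\dots$ and $1=\mu_0,\mu_1,\dots$ be the corresponding points, the shorter list being padded by repeating its last point, so that $\lambda_{n_0}=c-h$ and $\mu_{n_0}=c+h$ for a common $n_0\ge1$. All $\lambda_i$ are to the left and all $\mu_i$ to the right of $c$. Define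
$$p_{2i-1}=\lambda_i,\quad p_{2i}=\mu_i\quad(0\le i\le n_0),\qquad p_{2n_0+1}=c,\qquad p_{2n_0+2}=c+h .$$
We check the hypotheses of Lemma~\ref{lem:fold} for $g=f^m$, $n=2n_0+2$ and $1\le j\le n$.
\begin{itemize}
\item If $p_j=p_{j-2}$, they hold trivially. This covers the padding and $j=2n_0+2$.
\item If $j\le2n_0$ and $p_j\ne p_{j-2}$, there is a cut of order $t<m$ from $p_{j-2}$ to $p_j$, and $p_{j-1}$ is on the other side of $c$. So $p_j\in\langle p_{j-2},c\rangle\subset\langle p_{j-2},p_{j-1}\rangle$ and $|p_j-p_{j-2}|\le|p_j-c|<|p_j-p_{j-1}|$. The symmetry of $f^m$ about $p_j$ follows from (B), since $m>t$.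
\item If $j=2n_0+1$, then $p_j=c$ is the midpoint of $\langle p_{j-2},p_{j-1}\rangle=[c-h,c+h]$, and (B) applies with $t=0$.
\end{itemize}
The affine map of Lemma~\ref{lem:fold} sends $0$ to $c$ and $1$ to $c+h$, so it is $\Theta$. Thus $f^m=f^m\Theta G=F_{\hat\sigma}G$ with $G=f_{\tau_n}\cdots f_{\tau_1}\in\mathcal F$.
\end{proof}

\begin{example}\label{ex:ladder}
Let $s=\frac{16}9\in\Lambda$. Then $c=\frac7{16}=0.4375$, $r=\frac{16}{25}$, $h_0=\frac{81}{256}=0.316\ldots$, $h_1=ch_0=0.138\ldots$, $c_3=\frac29$ and $c_4=(2-s)(1+s)=\frac{50}{81}$, so $c_4-r=-\frac{46}{2025}$. To the right of $c$ the map $f$ multiplies the displacement from $r$ by $-s$, which gives $c_5=0.680\ldots$, $c_6=0.568\ldots$, $c_7=0.7676\ldots$. All of $c_4,\dots,c_7$ exceed $c$, so by (C3) and (C4) the first cutting times are $1,2,3,5,7$. The distances $|c_3-c|=0.215\ldots$ and $|c_5-c|=0.242\ldots$ lie between $h_1$ and $h_0$, while $|c_7-c|=0.330\ldots>h_0$. So $s$ is regular up to $7$, and $M(3)=3+4=7$, $M(5)=5+4=9$, $M(7)=\max(9,7+2)=9$. Thus $v_0=1$,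 $v_1=7$ is a ladder of height $1$ with $m_1=9$ and $\hat\sigma_1=(c_7-c)/h_0=1.04\ldots$, and $f_{16/9}^{\,9}=f_{\hat\sigma_1}\circ G$ for some $G\in\mathcal F$. The budget (L3) holds with equality.
\end{example}

For $\sigma\in W$ of length $T$ and $\varepsilon>0$, let $O(\sigma,\varepsilon)$ be the set of $s\in\Lambda$ that have a ladder of height $T$ whose slope word satisfies $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$.

\begin{lemma}\label{lem:open}
The set $O(\sigma,\varepsilon)$ is open.
\end{lemma}

\begin{proof}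
Let $v_0<\dots<v_T$ be such a ladder for $s$. By Lemma~\ref{lem:stable} with $n=v_T$, conditions (L1) and (L3) hold for the same $v_i$ at nearby parameters, and $\hat\sigma$ depends continuously on the parameter. Condition (L2) and the inequality $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$ are open conditions on $\hat\sigma$.
\end{proof}

\section{Steering the orbit of the turning point}\label{sec:param}

We build ladders one rung at a time. To add a rung we must change $s$ so little that the earlier rungs survive, and yet place some later point $c_w$ at a prescribed position. The intermediate cutting times must also be cheap. By \eqref{eq:cost}, if no $c_S$ with $v_{i-1}<S\le v_i$ comes within $h(v_{i-1})$ of $c$, then $M(v_i)\le v_i+M(v_{i-1})$, which matches the recursion $m_i=v_i+m_{i-1}$.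

All of this is possible near a parameter at which the orbit of $c$ lands on the repelling fixed point $r$. After a small perturbation the orbit just misses $r$ and spirals away from it, staying to the right of $c$ and far from it, with a cutting time at every second step; and we can choose where it arrives. To repeat the step, the new parameter should be of the same kind. Let
$$\mathcal P=\{s\in\Lambda:\ s\text{ is regular and }c_N=r\text{ for some }N\ge1\},$$
and for $s\in\mathcal P$ let $N(s)$ be the least such $N$. Since $c_1=1$, $c_2=0$ and $c_3<c<r<1$, we have $N(s)\ge4$. The parameters in $\mathcal P$ are stepping stones; the universal slopes will be found in the closure of $\mathcal P$.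

\begin{lemma}\label{lem:nonempty}
$\mathcal P\ne\emptyset$.
\end{lemma}

\begin{proof}
The function $(2-s)(1+s)^2-s$ has the value $0.24\cdot7.6176-1.76>0$ at $s=1.76$ and the value $0.22\cdot7.7284-1.78<0$ at $s=1.78$. Let $s\in\Lambda$ be a zero. Since $c_3=2-s<c$, we get $c_4=2-s+s(2-s)=(2-s)(1+s)=r$. So $c_j\ne c$ for all $j\ge1$, and by (C3) and (C4) the cutting times are $1,2,3,5,7,\dots$. From $f(c_3)=r=f(r)$ and $c_3<c<r$ we get $|c_3-c|=r-c$. By \eqref{eq:num}, $h_0<c=|c_2-c|$, and $h_k\le h_1<0.15<0.2<r-c=|c_{S_{k+1}}-c|$ for $k\ge1$.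
\end{proof}

The next lemma says that $c_N$ crosses $r$ as the parameter moves.

\begin{lemma}\label{lem:trans}
Let $s_0\in\mathcal P$ and $N=N(s_0)$. For all small $\eta>0$ the function $s\mapsto c_N(s)-r(s)$ takes nonzero values of opposite signs at $s_0-\eta$ and $s_0+\eta$.
\end{lemma}

\begin{proof}
Near $s_0$ the signs of $c_n-c$, $1\le n\le N$, are nonzero and constant, so $c_{n+1}=2-s+sc_n$ or $c_{n+1}=s(1-c_n)$ with a fixed choice for each $n<N$. Hence $c_1,\dots,c_N$ are polynomials in $s$ near $s_0$, and their derivatives satisfy $D_{n+1}=\pm\bigl(sD_n-(1-c_n)\bigr)$. From $c_4=(2-s)(1+s)$ we get $D_4=1-2s$, so $|D_4|>2.5$. If $|D_n|>2.5$, then $|D_{n+1}|\ge1.76|D_n|-1>2.5$. So $|D_N|>2.5$, while $r'(s)=(1+s)^{-2}<1$. Thus $c_N-r$ has a zero at $s_0$ with nonzero derivative.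
\end{proof}

The target positions for $c_w$ must themselves land on $r$, so that the new parameter lies in $\mathcal P$. Such targets are dense. Let $D(s)$ be the set of $x\in[0,1]$ such that $f^k(x)=r$ for some $k\ge0$ and $f^i(x)\ne c$ for all $i\ge0$.

\begin{lemma}\label{lem:dense}
For every $s\in\Lambda$ the set $D(s)$ is dense in $[0,1]$.
\end{lemma}

\begin{proof}
Let $V\subset[0,1]$ be a nondegenerate interval. We first find $n$ and a closed interval $V'\subset V$ that $f^n$ maps injectively onto $[0,1]$. By (A), lengths grow by the factor $s$ until an image has $c$ in its interior, so there is a least $n_0\ge0$ with $c$ in the interior of $f^{n_0}(V)$, and $f^{n_0}$ is injective on $V$. Choose $V_0\subset V$ with $f^{n_0}(V_0)=\langle c,u_0\rangle$, $u_0\ne c$. Suppose $f^{n_j}$ maps $V_j\subset V$ injectively onto $\langle c,u_j\rangle$, $u_j\ne c$. Let $q\ge1$ be least with $c$ in the interior of $f^q\langle c,u_j\rangle$; then $f^q$ is injective on $\langle c,u_j\rangle$ by (A). If $q=1$, then $f\langle c,u_j\rangle$ has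 the endpoint $1$ and contains $[c,1]$, which $f$ maps injectively onto $[0,1]$; let $V'$ be the preimage of $[c,1]$ under $f^{n_j+1}|_{V_j}$ and $n=n_j+2$. If $q\ge2$, let $\langle c,u_{j+1}\rangle$ be the longer of the two pieces into which $c$ divides $f^q\langle c,u_j\rangle$, let $n_{j+1}=n_j+q$, and let $V_{j+1}\subset V_j$ be the preimage of this piece. Then $|u_{j+1}-c|\ge\frac{s^2}2|u_j-c|$. Since $s^2>2$, the case $q\ge2$ cannot recur forever.

As $0<r<1$, there is an interior point $x$ of $V'$ with $f^n(x)=r$. For $i<n$ the point $f^i(x)$ is interior to $f^i(V')$, so it differs from $c$ by (A); for $i\ge n$ it equals $r\ne c$. Thus $x\in D(s)\cap V$.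
\end{proof}

\begin{lemma}[steering]\label{lem:steer}
Let $s_0\in\mathcal P$, $N=N(s_0)$, let $S_*$ be the first cutting time of $s_0$ with $S_*\ge N$, and let $x_0\in D(s_0)$ with $c(s_0)<x_0<1$ and $x_0\ne r(s_0)$. Then for all large integers $w\equiv S_*\pmod2$ there are parameters $s_w\in\mathcal P\setminus\{s_0\}$ such that $s_w\to s_0$ and $c_w(s_w)\to x_0$ as $w\to\infty$, and such that at $s=s_w$:
\begin{itemize}
\item[(a)] the cutting times up to $S_*$ are those of $s_0$, and the cutting times in $(S_*,w]$ are $S_*+2,S_*+4,\dots,w$;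
\item[(b)] $|c_S-c|>h_1$ for all cutting times $S$ with $S_*<S<w$;
\item[(c)] $N(s_w)>w$, and $h(w)<|c_j-c|$ for all $j>w$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Continuation of the target.} Let $x_i=f_{s_0}^i(x_0)$ and $x_k=r(s_0)$, $k\ge1$. All $x_i$ lie in $(0,1)\setminus\{c(s_0)\}$: the only preimage of $1$ is $c$, the only preimage of $0$ is $1$ because $f(0)=2-s>0$, and the orbit starts in $(c,1)$ and avoids $c$. Let $L_s(y)=(y-2+s)/s$ and $R_s(y)=1-y/s$, as affine maps of $\mathbb R$. Put $x_k(s)=r(s)$ and, for $i=k-1,\dots,0$, put $x_i(s)=L_s(x_{i+1}(s))$ if $x_i<c(s_0)$ and $x_i(s)=R_s(x_{i+1}(s))$ if $x_i>c(s_0)$. These functions are continuous, and $x_i(s_0)=x_i$. Let $2\kappa=\min_{0\le i\le k}|x_i-c(s_0)|>0$. By continuity and Lemma~\ref{lem:stable} there is a compact interval $U\subset\Lambda$ with $s_0$ in its interior such that for $s\in U$: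
\begin{itemize}
\item[(i)] $x_i(s)\in(0,1)$ lies on the same side of $c(s)$ as $x_i$ of $c(s_0)$, $|x_i(s)-c(s)|>\kappa$ for $0\le i\le k$, and $x_0(s)\ne r(s)$;
\item[(ii)] $s$ is regular up to $S_*$ and has the same cutting times up to $S_*$ as $s_0$;
\item[(iii)] $c_j(s)\ne r(s)$ for $1\le j<N$.
\end{itemize}
Write $x(s)=x_0(s)\in(c(s),1)$. By (i), $f_s(x_i(s))=x_{i+1}(s)$ for $i<k$. So the forward orbit of $x(s)$ is $\{x_0(s),\dots,x_k(s)\}$; it ends at $r(s)$ and stays at distance greater than $\kappa$ from $c(s)$.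

\emph{Choice of $s_w$.} For $w\ge N$ let $g_w(s)=c_N(s)-R_s^{w-N}(x(s))$ on $U$. By \eqref{eq:R}, $R_s^{w-N}(x(s))-r(s)=(-1/s)^{w-N}(x(s)-r(s))$, so $g_w\to c_N-r$ uniformly on $U$. For each small $\eta>0$, Lemma~\ref{lem:trans} shows that $g_w(s_0-\eta)$ and $g_w(s_0+\eta)$ have opposite signs for large $w$, so $g_w$ has a zero within $\eta$ of $s_0$. For large $w$ let $s_w$ be a zero of $g_w$ in $U$ nearest to $s_0$; then $s_w\to s_0$. From now on $w\equiv S_*\pmod2$, $w\ge S_*+2$ and $1.76^{-(w-2)}<\kappa$, and all quantities are taken at $s=s_w$, with $x=x(s_w)$.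

\emph{The orbit of $c$.} Since $x\in(c,1)$ and $R$ maps $(0,1)$ onto $(c,1)$, all $R^i(x)$ lie in $(c,1)$, and $fR=\mathrm{id}$ gives
\begin{equation}\label{eq:orbit}
c_j=R^{w-j}(x)\in(c,1)\quad(N\le j\le w),\qquad c_j=f^{j-w}(x)\quad(j\ge w).
\end{equation}
In particular $c_w(s_w)=x(s_w)\to x_0$, and $|c_j-c|>\kappa$ for $j\ge w$. Together with (ii) and $S_*\ge N$ this shows $c_j\ne c$ for all $j\ge1$. As $x\ne r$ and $R$ is injective and fixes $r$, we have $c_j\ne r$ for $N\le j\le w$. Hence $s_w\ne s_0$, and by (iii) $c_j\ne r$ for $1\le j\le w$, while $c_{w+k}=r$. By (ii), (C4) and \eqref{eq:orbit}, a cutting time $S$ with $S_*\le S\le w-2$ is followed by $S+2$; by the parity of $w$ this gives (a). If $S_*<S<w$ is a cutting time, then $w-S\ge2$, and \eqref{eq:R} gives $c_S-c=R^{w-S-2}(x)/s^2>c/s^2=h_1$, which is (b). By (C2), $h(w)\le s^{-w}<\kappa<|c_j-c|$ for $j>w$, which completes (c) once $s_w\in\mathcal P$ is known.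

\emph{Regularity.} We must show $h(S^-)<|c_S-c|$ for all cutting times $S>1$. For $S\le S_*$ this is (ii). For $S_*<S<w$ we have $S^-\ge S_*\ge2$, so $h(S^-)\le h_1<|c_S-c|$ by (b). For $S\ge w$ we have $S^-\ge w-2$ by (a), so $h(S^-)\le s^{-(w-2)}<\kappa<|c_S-c|$. Thus $s_w\in\mathcal P$.
\end{proof}

\begin{proposition}\label{prop:density}
Let $s_0\in\mathcal P$, $\sigma\in W$ and $\varepsilon,\delta>0$. There is $s\in\mathcal P\cap O(\sigma,\varepsilon)$ with $|s-s_0|<\delta$.
\end{proposition}

\begin{proof}
Let $T$ be the length of $\sigma$. Fix $\varepsilon_0>0$ such that every $\hat\sigma\in\mathbb R^T$ with $|\hat\sigma_l-\sigma_l|<\varepsilon_0$ for all $l$ lies in $W$ and satisfies $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$. In particular every number within $\varepsilon_0$ of $\sigma_l$ lies in $(1,2)$, and in $(1,1.3)$ if $l=1$. For $i=0,1,\dots,T$ we construct $s^{(i)}\in\mathcal P$ with $|s^{(i)}-s_0|<\delta$ and integers $1=v_0<v_1<\dots<v_i$ such that at $s^{(i)}$, with $m_i=1+v_0+\dots+v_i$: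
\begin{itemize}
\item[$(1_i)$] for $1\le l\le i$, $v_l$ is a cutting time, $v_l^-=v_l-2$, and $|(c_{v_l}-c)/h(v_{l-1})-\sigma_l|<\varepsilon_0$;
\item[$(2_i)$] $M(v_i)\le m_i$;
\item[$(3_i)$] if $i\ge1$, then $N(s^{(i)})>v_i$ and $h(v_i)<|c_j-c|$ for all $j>v_i$.
\end{itemize}
Condition $(3_i)$ is what keeps the next rung within the budget. For $i=0$ take $s^{(0)}=s_0$; then $M(1)=2=m_0$.

\emph{The step from $i-1$ to $i$.} Work first at $s^{(i-1)}$, and let $S_*$ be its first cutting time with $S_*\ge N(s^{(i-1)})$. Then $S_*>v_{i-1}$, by $(3_{i-1})$ if $i\ge2$ and because $N\ge4$ if $i=1$. The points $x$ with $|(x-c)/h(v_{i-1})-\sigma_i|<\varepsilon_0$ form an open interval. It lies in $(c,1)$, because $0<x-c<1.3h_0<0.42$ if $i=1$ and $0<x-c<2h_1<0.3$ if $i\ge2$, while $1-c>0.56$. By Lemma~\ref{lem:dense} the interval contains infinitely many points of $D(s^{(i-1)})$; let $x_0\ne r$ be one of them. Apply Lemma~\ref{lem:steer} to $s^{(i-1)}$ and $x_0$, and put $s^{(i)}=s_w$ and $v_i=w$ for a large $w$. Let $C_0$ be the value of $M(S_*)$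 at $s^{(i-1)}$. By Lemma~\ref{lem:stable} with $n=S_*$ and by continuity, for large $w$ the following hold at $s^{(i)}$: $|s^{(i)}-s_0|<\delta$; $w\ge S_*+2$ and $w+2\ge C_0$; $(1_{i-1})$ and $(2_{i-1})$ persist; $M(S_*)\le C_0$; if $i\ge2$, then $h(v_{i-1})<|c_j-c|$ for the finitely many $j$ with $v_{i-1}<j\le S_*$; and $|(c_w-c)/h(v_{i-1})-\sigma_i|<\varepsilon_0$, since $c_w(s_w)\to x_0$. By Lemma~\ref{lem:steer}(a), $w$ is a cutting time with $w^-=w-2$, so $(1_i)$ holds, and $(3_i)$ is Lemma~\ref{lem:steer}(c). The last inequality also gives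
\begin{equation}\label{eq:beyond}
|c_w-c|>h(v_{i-1}).
\end{equation}
It remains to prove $(2_i)$ at $s^{(i)}$.

\emph{Case $i\ge2$.} Let $S$ be a cutting time with $v_{i-1}<S\le w$. Then $h(v_{i-1})<|c_S-c|$: for $S\le S_*$ this was just arranged; for $S_*<S<w$ it follows from Lemma~\ref{lem:steer}(b) and $h(v_{i-1})\le h_1$; for $S=w$ it is \eqref{eq:beyond}. By \eqref{eq:cost}, $M(S)\le\max(M(S^-),S+M(v_{i-1}))$. Induction along these $S$ gives $M(S)\le S+M(v_{i-1})$, and so $M(v_i)\le v_i+m_{i-1}=m_i$.

\emph{Case $i=1$.} The previous argument is not available, since the orbit passes near $r$ and $r-c=\frac1{s(s+1)}<h_0=h(v_0)$. Instead we gain two steps from $w^-=w-2$. For cutting times $S_*<S\le w-2$, Lemma~\ref{lem:steer}(b) and \eqref{eq:cost} with $S'=2$ give $M(S)\le\max(M(S^-),S+4)$. Hence $M(w-2)\le\max(C_0,w+2)=w+2$. By \eqref{eq:beyond} and \eqref{eq:cost} with $S'=1$, $M(w)\le\max(M(w-2),w+2)=w+2=m_1$.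

At $s=s^{(T)}$, which is regular, $(1_T)$, $(2_T)$ and the choice of $\varepsilon_0$ show that $v_0<\dots<v_T$ is a ladder with $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$. So $s\in\mathcal P\cap O(\sigma,\varepsilon)$.
\end{proof}

The strict inequalities $\hat\sigma_i>1$ in the definition of $W$ enter through \eqref{eq:beyond}: they make the rung $v_i$ itself affordable.

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal C$ be the closure of $\mathcal P$ in $\mathbb R$. It is a compact subset of $[1.76,1.78]$, nonempty by Lemma~\ref{lem:nonempty}. If $s_0\in\mathcal P$, then by Lemma~\ref{lem:dense} there is a point $x_0$ as in Lemma~\ref{lem:steer}, and so $s_0$ is the limit of the points $s_w\in\mathcal P\setminus\{s_0\}$. A point of $\mathcal C\setminus\mathcal P$ is a limit of points of $\mathcal P$, which differ from it. Hence $\mathcal C$ has no isolated points; it is perfect.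

Let $W_0$ be the countable set of words in $W$ with rational entries, and put
$$\mathcal U=\mathcal C\cap\bigcap_{\sigma\in W_0,\ q\ge1}O(\sigma,1/q).$$
Each set $\mathcal C\cap O(\sigma,1/q)$ is open in $\mathcal C$ by Lemma~\ref{lem:open}. By Proposition~\ref{prop:density} its closure contains $\mathcal P$, so it is dense in $\mathcal C$. By the Baire category theorem, a countable intersection of dense open subsets of a compact metric space is dense; so $\mathcal U$ is a dense $G_\delta$ subset of $\mathcal C$. If $\mathcal U$ were countable, we could add the sets $\mathcal C\setminus\{u\}$, $u\in\mathcal U$, which are open and dense because $\mathcal C$ is perfect, and obtain an empty intersection, contrary to the same theorem. So $\mathcal U$ is uncountable.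

Every $s\in\mathcal U$ is universal. Indeed, let $F=F_\sigma\in\mathcal F$ with $\sigma\in[1,2]^T$, and let $\varepsilon>0$. Then $F=F_{(1,1,\sigma)}$, and the word $(1,1,\sigma)\in[1,2]^{T+2}$ is a limit of words in $W_0$ of length $T+2$: move each entry slightly to a rational number in $(1,2)$, keeping the first below $1.3$. By continuity there is $\sigma^0\in W_0$ with $\|F_{\sigma^0}-F\|<\varepsilon/2$. Choose $q>2/\varepsilon$. Since $s\in O(\sigma^0,1/q)$, there is a ladder for $s$ with $\|F_{\hat\sigma}-F_{\sigma^0}\|<\varepsilon/2$. Then $\beta=F_{\hat\sigma}\in\mathcal F$ satisfies $\|\beta-F\|<\varepsilon$, and Proposition~\ref{prop:ladder}(b) gives $G\in\mathcal F$ with $\beta G=f_s^{\,m}$.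

By Proposition~\ref{prop:backforth}, all cores $X_s'$, $s\in\mathcal U$, are homeomorphic.
\end{proof}

As noted in the introduction, Theorem~\ref{thm:counter} follows, and the Core Ingram Conjecture is false.

For the corollary, recall that the topological entropy of a continuous map $g$ of a compact metric space is $h_{\mathrm{top}}(g)=\lim_{\varepsilon\to0}\limsup_{n\to\infty}\frac1n\log N(n,\varepsilon)$, where $N(n,\varepsilon)$ is the largest cardinality of a set in which any two distinct points $x,y$ satisfy $d(g^i(x),g^i(y))>\varepsilon$ for some $0\le i<n$. We use four standard facts. Entropy is invariant under topological conjugacy; $h_{\mathrm{top}}(g^n)=n\,h_{\mathrm{top}}(g)$ for $n\ge1$; the shift homeomorphism $\hat g$ of the inverse limit of a surjective map $g$ has the same entropy as $g$; and a continuous piecewise monotone interval map with finitely many pieces and constant slope $\pm t$, $t>1$, has entropy $\log t$ (Misiurewicz--Szlenk).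

\begin{proof}[Proof of Corollary~\ref{cor:entropy}]
Let $s,t\in\mathcal U$ and $n\ge1$. The map $f_t$ is onto and has two monotone pieces of slope $\pm t$, so the shift homeomorphism $\hat f_t$ of $\varprojlim([0,1],f_t)$ has entropy $\log t$, and $\hat f_t^{\,n}$ has entropy $n\log t$. By Theorem~\ref{thm:main} and \eqref{eq:normal} there is a homeomorphism $\Psi:X_s'\to\varprojlim([0,1],f_t)$. Then $\Psi^{-1}\hat f_t^{\,n}\Psi$ is a self-homeomorphism of $X_s'$ of entropy $n\log t$.
\end{proof}

\begin{thebibliography}{9}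

\bibitem{ILS}
\emph{Inverse limit spaces of interval maps},
\texttt{https://repozitorij.pmf.unizg.hr/en/\allowbreak islandora/\allowbreak object/\allowbreak pmf\%3A5712/\allowbreak datastream/\allowbreak PDF/view}

\end{thebibliography}
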